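# An alg-universal variety that is not finitarily universal

## Full embeddings, rigid objects, and two kinds of universality

**Definition 1 (digraphs).** A directed graph (digraph) is a pair $(X,R)$ with $X$ a set and $R\subseteq X\times X$. A homomorphism $(X,R)\to(Y,S)$ is a map $\varphi:X\to Y$ such that $(x,y)\in R$ implies $(\varphi(x),\varphi(y))\in S$. The category of all digraphs is $\mathbb DG$, and $\mathbb DG_{\mathrm{fin}}$ is its full subcategory of finite digraphs.

*Example.* Two digraphs will be used again. Let $X_0$ be one vertex without arcs, and let $Y_0=(\{0,1\},\{(0,1)\})$. There are two homomorphisms $X_0\to Y_0$, one for each vertex of $Y_0$.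

**Definition 2 (varieties and finitely generated algebras).** A variety $\mathcal V$ is the class of all algebras of a given type that satisfy a given set of identities; it is a category, with all homomorphisms as arrows. $\mathcal V^{[\mathrm{fin}]}$ is the full subcategory of $\mathcal V$ formed by its finitely generated algebras. It contains the class $\mathcal V_{\mathrm{fin}}$ of all finite algebras of $\mathcal V$.

*Example.* In the variety of algebras with one unary operation, $\omega=\{0,1,2,\dots\}$ with the successor operation is generated by $0$. So it lies in $\mathcal V^{[\mathrm{fin}]}$ but not in $\mathcal V_{\mathrm{fin}}$. This gap between "finite" and "finitely generated" matters later.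

**Definition 3 (full embedding).** A full embedding is a functor that is injective on objects and restricts to a bijection $\mathrm{Hom}(K,L)\to\mathrm{Hom}(GK,GL)$ for any two objects $K,L$.

*Example.* The inclusion $\mathbb DG_{\mathrm{fin}}\to\mathbb DG$ is a full embedding. The forgetful functor from $\mathbb DG$ to sets is not: different graphs have the same vertex set, and not every map is a homomorphism.

**Definition 4 (rigid, thin).** An object is rigid if its only endomorphism is the identity. A category is thin if every hom-set has at most one element.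

*Example.* $X_0$ and $Y_0$ are both rigid; for $Y_0$, its only arc $(0,1)$ must go to itself. The full subcategory of $\mathbb DG$ on $X_0,Y_0$ is not thin. A poset, viewed as a category, is thin.

**Definition 5 (alg-universal).** A variety $\mathcal V$ is alg-universal if every category of universal algebras and all their homomorphisms admits a full embedding into $\mathcal V$. Equivalently, $\mathbb DG$ admits a full embedding into $\mathcal V$. (We use this equivalence as given.)

*Example.* Let $\mathcal W$ be the variety of all algebras with two unary operations $s,t$ and two constants $u,v$, with no identities. Given a digraph $(X,R)$, let $G(X,R)$ be the disjoint union $X\sqcup R\sqcup\{u,v\}$ with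
$$s(x,y)=x,\quad t(x,y)=y\quad\text{for }(x,y)\in R,\qquad s(x)=u,\quad t(x)=v\quad\text{for }x\in X,$$
$$s(u)=t(u)=u,\qquad s(v)=t(v)=v.$$
A graph homomorphism $\varphi$ induces a homomorphism of these algebras in the obvious way, so $G$ is a faithful functor, and it is injective on objects. It is full. Let $f:G(X,R)\to G(Y,S)$ be a homomorphism; it fixes $u$ and $v$. The elements $z$ of $G(Y,S)$ with $s(z)=u$ and $t(z)=v$ are exactly those of $Y$: an arc has its $s$-value in $Y$, while $t(u)=u$ and $s(v)=v$. Hence $f(X)\subseteq Y$. For $r=(x,y)\in R$ the element $f(r)$ has $s$-value $f(x)\in Y$, and only arcs have that property, so $f(r)\in S$, with ends $f(x),f(y)$. Thus $f$ is induced by the graph homomorphism $f|_X$, and $\mathcal W$ is alg-universal.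

**Definition 6 (finitarily universal).** A variety $\mathcal V$ of a finitary similarity type is finitarily universal if there is a full embedding $\mathbb DG_{\mathrm{fin}}\to\mathcal V^{[\mathrm{fin}]}$.

*Example.* If a full embedding $G:\mathbb DG\to\mathcal V$ satisfies $G(\mathbb DG_{\mathrm{fin}})\subseteq\mathcal V_{\mathrm{fin}}$, then $\mathcal V$ is finitarily universal. For $\mathcal W$ above this holds, since $|G(X,R)|=|X|+|R|+2$.

Everything is now in place for the question, which comes from "Endomorphism monoids of chained graphs" (https://pdfs.semanticscholar.org/e2a8/3c5fbe51d551981a631679292612743d9d2c.pdf): **is every alg-universal variety of a finitary similarity type finitarily universal?**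

The answer is no. We shall build an alg-universal variety $\mathcal V$ with finitely many operations, all of arity at most $2$, defined by finitely many identities, that is not finitarily universal. So the answer is negative whether "finitary similarity type" means "all arities finite" or "finitely many finitary operations".

## Testing a variety with two small graphs

How could one show that a variety is *not* finitarily universal? The graphs $X_0,Y_0$ give a test.

**Lemma 7.** Let $\mathcal C$ be a category in which $|\mathrm{Hom}(U,U')|\le1$ for any two rigid objects $U,U'$. Then there is no full embedding of $\mathbb DG_{\mathrm{fin}}$ into $\mathcal C$, and hence none of $\mathbb DG$.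

*Proof.* A full embedding would send the rigid graphs $X_0,Y_0$ to rigid objects $U,U'$, because it is bijective on endomorphisms, and we would have $|\mathrm{Hom}(U,U')|=|\mathrm{Hom}(X_0,Y_0)|=2$. A full embedding of $\mathbb DG$ restricts to one of $\mathbb DG_{\mathrm{fin}}$. $\square$

Here is the test on two easy varieties. (If an empty algebra is admitted, it has exactly one homomorphism into each algebra and receives none from nonempty ones, so it never violates the hypothesis of Lemma 7.)

* *Sets.* A set with at least two elements has a constant endomorphism that is not the identity. So rigid sets have at most one element, and Lemma 7 says that the variety of sets is not alg-universal.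
* *Semilattices.* In a semilattice every constant map is an endomorphism, by idempotency. So a nonempty rigid semilattice has one element, and again Lemma 7 applies.

These varieties fail both kinds of universality. The example $\mathcal W$ has both. We need to separate the two: the collapse seen in semilattices must happen for all finitely generated algebras, but not for all algebras.

One might first try to prove that the answer is *yes*. Given a full embedding $G:\mathbb DG\to\mathcal V$ and a finite graph $X$, the algebra $G(X)$ need not be finitely generated, so replace it by a suitable finitely generated subalgebra $S$. The point at which this stops working is fullness: an endomorphism of $S$ need not extend to $G(X)$, so $S$ may have many endomorphisms even when $G(X)$ is rigid. The next section gives a concrete structure in which this happens for every finite piece.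

## Labeled reflexive hypergraphs, where only unbounded labels prevent collapse

We first look for algebras that collapse. Take unary operations $p_1,p_2,p_3$ with $p_kp_la=p_la$ for all $k,l$. Think of an element $a$ as a hyperedge with first, second and third end $p_1a,p_2a,p_3a$, and of the elements fixed by all $p_k$ as vertices; the identities say that every end is a vertex. A vertex is also the degenerate edge $(v,v,v)$, so these are *reflexive* ternary hypergraphs. For example, $\{v,w,e\}$ with $v,w$ fixed and $p_1e=v$, $p_2e=p_3e=w$ is one edge on two vertices. A nonempty algebra $A$ of this kind contains a vertex $v=p_1a$, and the constant map to $v$ is an endomorphism. So a nonempty rigid algebra has one element, and this variety fails both kinds of universality, just like semilattices.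

The collapse is too strong: it happens for all algebras. We weaken it with labels.

A *labeled reflexive hypergraph* is a set $V$ with a label function $\lambda:V\to\omega$ and a set $H\subseteq V^3$ that contains all $\hat v=(v,v,v)$. A morphism is a map $f$ with $f(H)\subseteq H'$ and $\lambda'(f(v))\ge\lambda(v)$: labels may only go up.

*The labels have a maximum.* If $\lambda$ attains its maximum at $w$, then the constant map to $w$ is a morphism. So a rigid structure of this kind has only one vertex.

*The labels are unbounded.* Then no constant map is a morphism, and rigidity becomes possible. Let $B=\{b_n:n\ge1\}$ with $\lambda(b_n)=n$, and let $H$ consist of the $\hat b_n$ together with all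
$$(b_n,b_1,b_1)\qquad\text{and}\qquad(b_n,b_k,b_{k+1})\qquad(n,k\ge1).$$
Let $f$ be an endomorphism, $f(b_n)=b_{g(n)}$, so $g(n)\ge n$. Choose $n>g(1)$. The image $(b_{g(n)},b_{g(1)},b_{g(1)})$ of $(b_n,b_1,b_1)$ is not of the form $\hat b$, since $g(n)>g(1)$. Its last two entries agree, so it must be of the form $(b_n,b_1,b_1)$, and $g(1)=1$. Similarly, choosing $n>g(k)$, the image $(b_{g(n)},b_{g(k)},b_{g(k+1)})$ is not of the form $\hat b$, and $g(k+1)\ge2$ rules out the first kind of triple; so $g(k+1)=g(k)+1$. Hence $g=\mathrm{id}$, and $B$ is rigid.

On the other hand, the finite piece $\{b_1,\dots,b_N\}$ with the triples inside it has a largest label $N$ and collapses onto $b_N$; for $N\ge2$ it is not rigid. So we have a rigid object all of whose finite pieces collapse.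

It remains to place these structures in a variety with finitely many operations. Three points need care.

1. Labels must be part of an algebra. We make them a second sort $I$, with $0$ and a successor $\sigma$, so that $\omega$ is generated by $0$ alone, and all the labels come for free.
2. "Labels only go up" must be expressed by homomorphisms, which preserve operations exactly. We represent a vertex with label $n$ by a chain of $n+1$ elements, on levels $0,\dots,n$, with an operation $m$ that lowers levels. A chain of height $n$ maps into a chain of height $n'$, preserving levels, if and only if $n\le n'$.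
3. A variety contains algebras with other label sorts than $\omega$, and there the collapse may fail. For instance, the finitely many generators may have incomparable labels, so that no vertex has a largest label. The identities on $I$ will be chosen so that such an $I$ yields a non-identity endomorphism of another kind, one that *lowers* labels.

## The two-sorted class and its label algebras

Let $\mathcal T$ be the class of pairs $(A,I)$ of nonempty sets with operations
$$p_1,p_2,p_3:A\to A,\quad \tau:A\to I,\quad m:A\times I\to A,\quad \wedge,\gamma:I\times I\to I,\quad 0\in I,\quad \sigma,\pi:I\to I,$$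
satisfying, for all $a\in A$, $x,y,z,w\in I$, $k,l\in\{1,2,3\}$, where $x\le y$ means $x\wedge y=x$:

* (I1) $(I,\wedge)$ is a semilattice; $0\le x$.
* (I2) $\sigma(x\wedge y)=\sigma x\wedge\sigma y$, $\ \pi(x\wedge y)=\pi x\wedge\pi y$, $\ \gamma(x\wedge y,z\wedge w)=\gamma(x,z)\wedge\gamma(y,w)$.
* (I3) $x\le\sigma x$, $\ \pi\sigma x=x$, $\ \pi0=0$.
* (I4) $\gamma(\sigma0,x)=x$, $\ \gamma(0,x)=0$, $\ \gamma(x,y)\le y$, $\ \gamma(x,y)\wedge\sigma0\le x$, $\ \gamma(x,\sigma\pi x)=x$.
* (A1) $p_kp_la=p_la$.
* (A2) $\tau(p_ka)=\tau(a)$, $\ \tau(m(a,x))=\tau(a)\wedge x$.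
* (A3) $m(a,\tau(a))=a$, $\ m(m(a,x),y)=m(a,x\wedge y)$, $\ p_km(a,x)=m(p_ka,x)$.

Morphisms are pairs $(f_A,f_I)$ of maps that preserve all operations. By (I2), $\sigma$ and $\pi$ are monotone and $\gamma$ is monotone in both arguments. For instance, if $x\le x'$ and $z\le z'$, then $\gamma(x,z)=\gamma(x\wedge x',z\wedge z')=\gamma(x,z)\wedge\gamma(x',z')$.

*How to read this.* $\tau(a)$ is the level of $a$, and $m(a,x)$ is $a$ lowered to level $\tau(a)\wedge x$. The map $\pi$ is a predecessor. We would like $\sigma\pi x=x$ for all $x\ge\sigma0$, but $\sigma\pi x=x$ cannot be imposed as an identity, since in $\omega$ it fails at $x=0$. The operation $\gamma$ is a switch that expresses such a condition by identities: $\gamma(x,y)$ is meant to be $y$ if $x\ge\sigma0$, and $0$ if $x=0$.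

*Examples of label algebras, that is, algebras satisfying (I1)–(I4).*

* $I=\omega$ with $\wedge=\min$, $\sigma x=x+1$, $\pi x=\max(x-1,0)$, $\gamma(0,y)=0$, and $\gamma(x,y)=y$ for $x\ge1$. Monotone maps of a chain preserve $\min$, which gives (I2) for $\sigma,\pi$. For $\gamma$: if $x\wedge y=0$, both sides are $0$; otherwise $x,y\ge1$ and both sides are $z\wedge w$. (I3) is clear. In (I4), if $x=0$ then $\gamma(x,y)=0$ and all is clear, and if $x\ge1$ then $\gamma(x,y)\wedge1\le1\le x$ and $\gamma(x,\sigma\pi x)=\sigma\pi x=x$.
* $\omega\cup\{\infty\}$ with $\infty$ the top element, $\sigma\infty=\pi\infty=\infty$, and $\gamma$ given by the same rule. The same check applies.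
* The one-element algebra $\{0\}$.
* $\omega\times\omega$ with componentwise operations, since identities pass to products. Here $(0,1)$ and $(1,0)$ are incomparable.

*Example of a pair in $\mathcal T$.* Let $I=\omega$, $A=\{0,\dots,n\}$, $p_k=\mathrm{id}$, $\tau(a)=a$ and $m(a,x)=\min(a,x)$. This is one vertex with label $n$. A morphism from it to the same structure with $n'$ in place of $n$ has $f_I=\mathrm{id}$, because $0$ and $\sigma$ are preserved. So $f_A(a)=a$, since levels are preserved. Such a morphism exists if and only if $n\le n'$.

## From two sorts to one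

A variety in our question has one sort. The remedy is to take the set $A\times I$ with an operation that recombines coordinates.

For $(A,I)\in\mathcal T$ let $U(A,I)$ be the set $A\times I$ with the 11 operations
$$\delta((a,i),(b,j))=(a,j),\quad \bar p_k(a,i)=(p_ka,i),\quad \bar m((a,i),(b,j))=(m(a,j),i),\quad \bar\tau(a,i)=(a,\tau a),$$
$$(a,i)\,\bar\wedge\,(b,j)=(a,i\wedge j),\quad \bar\gamma((a,i),(b,j))=(a,\gamma(i,j)),$$
$$\bar0(a,i)=(a,0),\quad \bar\sigma(a,i)=(a,\sigma i),\quad \bar\pi(a,i)=(a,\pi i).$$

Let $\mathcal V$ be the variety of this type given by the following finite set of identities.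

* (V1) $\delta(x,x)=x$, $\ \delta(\delta(x,y),z)=\delta(x,z)=\delta(x,\delta(y,z))$.
* (V2) $\bar p_k\delta(x,y)=\delta(\bar p_kx,y)$; $\ \bar m(\delta(x,z),\delta(w,y))=\delta(\bar m(x,y),z)$; $\ \bar\tau\delta(x,y)=\bar\tau x=\delta(x,\bar\tau x)$; $\ \bar0x=\delta(x,\bar0y)$; $\ \bar\sigma\delta(x,y)=\delta(x,\bar\sigma y)$; $\ \bar\pi\delta(x,y)=\delta(x,\bar\pi y)$; $\ \delta(x,z)\,\bar\wedge\,\delta(w,y)=\delta(x,z\,\bar\wedge\,y)$; $\ \bar\gamma(\delta(x,z),\delta(w,y))=\delta(x,\bar\gamma(z,y))$.
* (V3) the translations of (I1)–(A3). For a two-sorted term $\lambda$ let $\lambda^*$ be obtained by putting bars on the operations and replacing variables of both sorts by one-sorted variables ($0$ becomes $\bar0(v)$ for a variable $v$). An identity $\lambda=\rho$ of sort $A$ becomes $\delta(\lambda^*,z)=\delta(\rho^*,z)$; one of sort $I$ becomes $\delta(z,\lambda^*)=\delta(z,\rho^*)$, with $z$ a new variable.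

*Example of a translation.* The identity $\tau(m(a,x))=\tau(a)\wedge x$ becomes $\delta(z,\bar\tau\bar m(a,x))=\delta(z,\bar\tau a\,\bar\wedge\,x)$. With $a=(a_1,i)$ and $x=(b,j)$ the second coordinates of the two sides are $\tau(m(a_1,j))$ and $\tau(a_1)\wedge j$.

**Theorem 8.** The variety $\mathcal V$ has the following properties.

* (a) There is a full embedding $\Phi:\mathbb DG\to\mathcal V$, so $\mathcal V$ is alg-universal.
* (b) If $U,U'$ are rigid finitely generated algebras of $\mathcal V$, then $|\mathrm{Hom}(U,U')|\le1$.

Consequently $\mathcal V$ is not finitarily universal.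

The last sentence follows from (b) by Lemma 7, applied to $\mathcal C=\mathcal V^{[\mathrm{fin}]}$. First we make sure that working in $\mathcal V$ is the same as working in $\mathcal T$.

**Lemma 9.** The nonempty algebras in $\mathcal V$ are, up to isomorphism, exactly the $U(A,I)$ with $(A,I)\in\mathcal T$. The homomorphisms $U(A,I)\to U(A',I')$ are exactly the maps $f_A\times f_I$ with $(f_A,f_I)$ a morphism of $\mathcal T$.

*Proof.* **Step 1: $U(A,I)$ lies in $\mathcal V$.** (V1) is clear. For (V2), put $x=(a,i)$, $y=(b,j)$, $z=(c,k)$, $w=(d,l)$ and compute both sides; for instance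
$$\bar m(\delta(x,z),\delta(w,y))=\bar m((a,k),(d,j))=(m(a,j),k)=\delta((m(a,j),i),(c,k))=\delta(\bar m(x,y),z).$$
Likewise $\bar p_k\delta(x,y)=(p_ka,j)=\delta(\bar p_kx,y)$; all three terms in the $\bar\tau$-identity are $(a,\tau a)$; $\bar0x=(a,0)=\delta(x,\bar0y)$; $\bar\sigma\delta(x,y)=(a,\sigma j)=\delta(x,\bar\sigma y)$, and similarly for $\bar\pi$; both sides for $\bar\wedge$ are $(a,k\wedge j)$, and both sides for $\bar\gamma$ are $(a,\gamma(k,j))$.

For (V3), evaluate a translated term $\lambda^*$ in $U(A,I)$. By induction on $\lambda$, the first coordinate of $\lambda^*$ (if $\lambda$ has sort $A$), respectively the second coordinate (if $\lambda$ has sort $I$), is the value of $\lambda$ when variables of sort $A$ are given the first, and variables of sort $I$ the second, coordinates of the corresponding one-sorted variables. Indeed each barred operation computes the relevant coordinate of its result from the relevant coordinates of its arguments: $\bar p_k$ takes first to first, $\bar m$ takes first and second to first, $\bar\tau$ takes first to second, and the rest compute second from second. So an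 identity of $\mathcal T$ gives equality in the relevant coordinate, and $\delta(\cdot,z)$ or $\delta(z,\cdot)$ keeps only that coordinate.

**Step 2: a nonempty $U\in\mathcal V$ splits as a product.** Fix $e\in U$ and put $A=\delta(U,e)$, $I=\delta(e,U)$. We show that $x\mapsto(\delta(x,e),\delta(e,x))$ is a bijection $U\to A\times I$ with inverse $(a,i)\mapsto\delta(a,i)$. By (V1),
$$\delta(\delta(x,e),\delta(e,x))=\delta(x,\delta(e,x))=\delta(x,x)=x.$$
Conversely, let $a=\delta(x,e)$ and $i=\delta(e,y)$. Then $\delta(a,i)=\delta(x,\delta(e,y))=\delta(x,y)$, and $\delta(\delta(x,y),e)=\delta(x,e)=a$, and $\delta(e,\delta(x,y))=\delta(e,y)=i$. Finally $\delta(\delta(a,i),\delta(b,j))=\delta(a,\delta(b,j))=\delta(a,j)$. So we may identify $U=A\times I$ with $\delta((a,i),(b,j))=(a,j)$.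

**Step 3: the other operations have the required form.** Now (V2) says the following.

* $\bar p_k(a,j)=(\text{first coordinate of }\bar p_k(a,i),\ j)$ for all $i$. So the first coordinate does not depend on $j$, and $\bar p_k(a,j)=(p_ka,j)$ for a map $p_k:A\to A$.
* $\bar m((a,k),(c,j))=(\text{first coordinate of }\bar m((a,i),(d,j)),\ k)$ for all $i,d$. So $\bar m((a,k),(c,j))=(m(a,j),k)$ for a map $m:A\times I\to A$.
* $\bar\tau(a,j)=\bar\tau(a,i)$, and this has first coordinate $a$. So $\bar\tau(a,i)=(a,\tau a)$.
* $\bar0(a,i)=(a,\ \text{second coordinate of }\bar0(y))$ for every $y$. So $\bar0(a,i)=(a,0)$ for a fixed element $0\in I$.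
* $\bar\sigma(a,j)=(a,\ \text{second coordinate of }\bar\sigma(b,j))$ for every $b$, so $\bar\sigma(a,j)=(a,\sigma j)$. The same holds for $\bar\pi$.
* $(a,k)\,\bar\wedge\,(d,j)=(a,\ \text{second coordinate of }(c,k)\,\bar\wedge\,(b,j))$ for all $c,b$, so $(a,k)\,\bar\wedge\,(d,j)=(a,k\wedge j)$. The same holds for $\bar\gamma$.

So $U$ comes from operations on $(A,I)$. The computation of coordinates in Step 1 used only this form of the operations, so (V3) says that $(A,I)$ satisfies (I1)–(A3).

**Step 4: homomorphisms.** Let $F:U(A,I)\to U(A',I')$ be a homomorphism, and fix $a_0\in A$, $i_0\in I$. From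
$$F(a,i)=F(\delta((a,i_0),(a_0,i)))=\delta(F(a,i_0),F(a_0,i))$$
we see that the first coordinate of $F(a,i)$ depends only on $a$ and the second only on $i$. So $F=f_A\times f_I$, and $f_A,f_I$ are determined by $F$. A map $f_A\times f_I$ always preserves $\delta$, and comparing coordinates it preserves the barred operations if and only if $(f_A,f_I)$ preserves the operations of $\mathcal T$. $\square$

The type of $\mathcal V$ has no nullary symbols. If empty algebras are admitted, the empty algebra also lies in $\mathcal V$; it has exactly one homomorphism into each algebra and receives none from nonempty algebras. Everything below holds under either convention.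

From now on we work with $(A,I)$ and write "endomorphism of $(A,I)$" freely.

## All digraphs embed: proof of Theorem 8(a)

We attach the rigid labeled hypergraph $B$ to each digraph: $B$ is pinned by its labels, and it recognizes the vertices and arcs of the digraph.

**Step 1: the construction.** For a digraph $X=(X,R)$ let $V_X=X\sqcup B$, where $B=\{b_n:n\ge1\}$ consists of fixed formal elements. Let $\lambda(x)=0$ for $x\in X$ and $\lambda(b_n)=n$. Let $H_X\subseteq V_X^3$ be the union of $\Delta=\{\hat v:v\in V_X\}$ and
$$H_1=\{(x,y,b_n):(x,y)\in R\},\qquad H_2=\{(x,b_n,x):x\in X\},$$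
$$H_3=\{(b_n,b_1,b_1)\},\qquad H_4=\{(b_n,b_k,b_{k+1})\}\qquad(n,k\ge1).$$
The triples in $H_1$ code arcs, those in $H_2$ keep $X$ apart from $B$, and $H_3,H_4$ make $B$ rigid. Put
$$A_X=\{(h,0):h\in H_X\}\cup\{(\hat v,k):v\in V_X,\ 0\le k\le\lambda(v)\},\qquad I=\omega,$$
$$p_l(h,k)=(\widehat{h_l},k),\qquad \tau(h,k)=k,\qquad m((h,k),x)=(h,\min(k,x)),$$
where $h=(h_1,h_2,h_3)$. These are well defined: if $h\notin\Delta$, then $k=0$, and $(\widehat{h_l},0)\in A_X$; if $h=\hat v$, then $p_l$ fixes $(\hat v,k)$; and lowering $k$ stays in $A_X$. Identities (A1)–(A3) hold: $p_l(h,k)$ has a diagonal first component, so every $p_j$ fixes it; $p_l$ does not change $k$; and the identities for $m$ reduce to properties of $\min$. The set $A_X$ is nonempty, since $B$ is. Put $\Phi(X)=U(A_X,\omega)$.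

**Step 2: morphisms are label-raising maps of hypergraphs.**

**Lemma 10.** The morphisms $(A_X,\omega)\to(A_Y,\omega)$ correspond bijectively to maps $f:V_X\to V_Y$ with $\lambda(f(v))\ge\lambda(v)$ and $f(H_X)\subseteq H_Y$, via $f_A(h,k)=(f(h),k)$ and $f_I=\mathrm{id}$.

*Proof.* Let $(f_A,f_I)$ be a morphism. Since $f_I$ preserves $0$ and $\sigma$, $f_I=\mathrm{id}$, and so $f_A$ preserves $\tau$. The elements of $A_Y$ fixed by $p_1$ are those of the form $(\hat w,k)$. The element $(\hat v,0)$ is fixed by $p_1$ and has $\tau$-value $0$, so $f_A(\hat v,0)=(\widehat{f(v)},0)$ for some $f(v)\in V_Y$.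

If $k\le\lambda(v)$, then likewise $f_A(\hat v,k)=(\hat w,k)$ for some $w$. Applying $m(\cdot,0)$ gives $(\hat w,0)=f_A(\hat v,0)$, so $w=f(v)$. For $k\ge1$, membership of $(\widehat{f(v)},k)$ in $A_Y$ means $k\le\lambda(f(v))$. Taking $k=\lambda(v)$ we get $\lambda(f(v))\ge\lambda(v)$ (trivially so if $\lambda(v)=0$).

For $h\in H_X$ we have $f_A(h,0)=(h',0)$ with $h'\in H_Y$. Applying $p_l$ gives $(\widehat{h'_l},0)=f_A(\widehat{h_l},0)=(\widehat{f(h_l)},0)$, so $h'_l=f(h_l)$. Thus $h'=f(h)$, and $f_A$ has the stated form.

Conversely, let $f$ satisfy the two conditions. Then $(f(h),k)\in A_Y$ for $(h,k)\in A_X$: for $k=0$ because $f(h)\in H_Y$, and for $k\ge1$ because $h=\hat v$ and $k\le\lambda(v)\le\lambda(f(v))$. The map $(h,k)\mapsto(f(h),k)$ commutes with $p_l$, $\tau$ and $m$. Different $f$ give different $f_A$. $\square$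

**Step 3: $\Phi$ is a faithful functor, injective on objects.** For a graph homomorphism $\varphi:X\to Y$ the map $\varphi\sqcup\mathrm{id}_B$ does not lower labels and maps $\Delta,H_1,\dots,H_4$ for $X$ into the same sets for $Y$. By Lemmas 9 and 10 it gives a homomorphism $\Phi(\varphi)$, functorially, and different $\varphi$ give different $\Phi(\varphi)$. $\Phi$ is injective on objects, because $X$ and $R$ can be read off from $\Phi(X)$.

**Step 4: $\Phi$ is full.** By Lemmas 9 and 10 a homomorphism $\Phi(X)\to\Phi(Y)$ is given by a map $f:V_X\to V_Y$ as in Lemma 10. We show that $f=\varphi\sqcup\mathrm{id}_B$ for a graph homomorphism $\varphi$. Keep in mind that triples in $H_1\cup H_2$ have their first entry in the digraph, and triples in $H_3\cup H_4$ have theirs in $B$.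

1. *$f(B)\subseteq B$.* We have $\lambda(f(b_n))\ge n\ge1$, so $f(b_n)=b_{g(n)}$ with $g(n)\ge n$.
2. *$g(1)=1$.* Take $n>g(1)$. Then $(b_{g(n)},b_{g(1)},b_{g(1)})\in H_Y$ is not in $\Delta$, because $g(n)\ge n>g(1)$. It is not in $H_1\cup H_2$, since its first entry is in $B$. It is not in $H_4$, since its second and third entries agree. So it is in $H_3$, and $g(1)=1$.
3. *$g(k+1)=g(k)+1$.* Take $n>g(k)$. Then $(b_{g(n)},b_{g(k)},b_{g(k+1)})\in H_Y$ is not in $\Delta\cup H_1\cup H_2$, for the same reasons. It is not in $H_3$, because $g(k+1)\ge k+1\ge2$. So it is in $H_4$, which gives the claim. Hence $g=\mathrm{id}$ and $f|_B=\mathrm{id}$.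
4. *$f(X)\subseteq Y$.* Suppose $x\in X$ and $f(x)=b_l$. Since $(x,b_{l+1},x)\in H_X$, we get $(b_l,b_{l+1},b_l)\in H_Y$. This triple is not in $\Delta$, and not in $H_1\cup H_2$. It is not in $H_3$, as its second entry is $b_{l+1}\ne b_1$. It is not in $H_4$, as $l\ne l+2$. This is a contradiction.
5. *$f|_X$ is a graph homomorphism.* If $(x,y)$ is an arc of $X$, then $(f(x),f(y),b_1)\in H_Y$ with $f(x),f(y)\in Y$. Its first entry is in $Y$ and its third is in $B$, so it can only lie in $H_1$; that is, $(f(x),f(y))$ is an arc of $Y$.

So $\Phi$ is a full embedding, which proves Theorem 8(a). $\square$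

## How many $i_k$ lie below a label

We turn to Theorem 8(b). This section compares an arbitrary label algebra $I$ with $\omega$. Let $(A,I)\in\mathcal T$, and put $i_k=\sigma^k0$, $C=\{i_k:k\in\omega\}$. By (I3), $i_k\le i_{k+1}$ and $\pi i_{k+1}=i_k$. By monotonicity of $\pi$, $\pi x\le\pi\sigma x=x$ for all $x$.

**If $|I|>1$, then the $i_k$ are distinct.** Suppose $i_k=i_l$ with $k<l$. Applying $\pi^k$ gives $0=i_{l-k}\ge i_1$, so $\sigma0=0$. Then $x=\gamma(\sigma0,x)=\gamma(0,x)=0$ for all $x$, so $I=\{0\}$.

Assume $|I|>1$ for the rest of this section. The set $\{k:i_k\le x\}$ is an initial segment of $\omega$ containing $0$. Put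
$$\kappa(x)=\sup\{k:i_k\le x\}\in\omega\cup\{\infty\},\qquad F=\{x\in I:\kappa(x)=\infty\}.$$

*Examples.* In $\omega$, $\kappa(x)=x$ and $F=\emptyset$. In $\omega\cup\{\infty\}$, $F=\{\infty\}$. In $\omega\times\omega$, $i_k=(k,k)$ and $\kappa(x,y)=\min(x,y)$. Now put a copy of $\mathbb Z$ on top of $\omega$, with $\wedge=\min$, with $\sigma,\pi$ the shifts by $+1$ and $-1$ on $\mathbb Z$, and with $\gamma$ given by the usual rule. The check for $\omega$ applies again, and here $F=\mathbb Z$.

**Lemma 11.** Let $|I|>1$ and $x,y\in I$.

* (κ1) $\kappa(i_k)=k$ and $\kappa(x\wedge y)=\min(\kappa(x),\kappa(y))$.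
* (κ2) $\kappa(\sigma x)=\kappa(x)+1$.
* (κ3) If $i_1\le x$, then $\gamma(x,y)=y$ for all $y$, and $\sigma\pi x=x$.
* (κ4) $\kappa(\pi x)=\max(\kappa(x)-1,0)$.
* (κ5) $\kappa(\gamma(x,y))=\kappa(y)$ if $\kappa(x)\ge1$, and $\kappa(\gamma(x,y))=0$ if $\kappa(x)=0$.

*Proof.* (κ1) If $i_l\le i_k$ with $l>k$, then $i_l=i_k$, contradicting distinctness. And $i_k\le x\wedge y$ if and only if $i_k\le x$ and $i_k\le y$.

(κ2) We have $i_1=\sigma0\le\sigma x$. If $i_k\le x$, then $i_{k+1}\le\sigma x$. If $i_{k+1}\le\sigma x$, then $i_k\le\pi\sigma x=x$. So $\{k:i_k\le\sigma x\}=\{0\}\cup\{k+1:i_k\le x\}$.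

(κ3) By (I4) and monotonicity, $y=\gamma(i_1,y)\le\gamma(x,y)\le y$, so $\gamma(x,y)=y$. Hence $x=\gamma(x,\sigma\pi x)=\sigma\pi x$.

(κ4) If $\kappa(x)\ge1$, then $x=\sigma\pi x$ by (κ3), so $\kappa(x)=\kappa(\pi x)+1$ by (κ2). If $\kappa(x)=0$, then $\pi x\le x$ gives $\kappa(\pi x)=0$.

(κ5) The first part is (κ3). For the second, if $i_1\le\gamma(x,y)$, then $i_1=\gamma(x,y)\wedge\sigma0\le x$ by (I4), contrary to $\kappa(x)=0$. $\square$

Consequences: $C\cap F=\emptyset$. The set $F$ is closed under $\wedge,\sigma,\pi$, and on $F$ the maps $\sigma,\pi$ are mutually inverse, by (I3) and (κ3). Moreover $c\wedge x=c$ for $c\in C$ and $x\in F$.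

## Lowering labels, and what finite generation gives

The next lemma turns certain endomorphisms of the label sort alone into endomorphisms of the whole algebra. It is our tool against strange label sorts.

**Lemma 12.** Let $(A,I)\in\mathcal T$ and let $r$ be an endomorphism of $(I;\wedge,0,\sigma,\pi,\gamma)$ with $r(x)\le x$ for all $x$. Then $(h,r)$ with $h(a)=m(a,r(\tau a))$ is an endomorphism of $(A,I)$.

*Proof.* By (A2) and (A3), $h(p_ka)=m(p_ka,r(\tau a))=p_kh(a)$. Next, $\tau h(a)=\tau a\wedge r(\tau a)=r(\tau a)$. Finally
$$h(m(a,x))=m(m(a,x),r(\tau a\wedge x))=m(a,x\wedge r(\tau a)\wedge r(x))=m(a,r(\tau a)\wedge r(x))=m(h(a),r(x)),$$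
where the third equality uses $r(x)\le x$. $\square$

*Example.* On $\omega\times\omega$ the map $r(x,y)=(\min(x,y),\min(x,y))$ satisfies the hypothesis. It preserves $\wedge$, $0$ and $\sigma$. For $\pi$, note that $\min(\pi x,\pi y)=\pi\min(x,y)$. For $\gamma$, note that $r(\gamma((x,y),(z,w)))$ is $r(z,w)$ if $x,y\ge1$ and $(0,0)$ otherwise, and the same is true of $\gamma(r(x,y),r(z,w))$. So no $U(A,\omega\times\omega)$ is rigid.

**Lemma 13.** Let $U(A,I)$ be generated by $(a_1,j_1),\dots,(a_n,j_n)$, $n\ge1$. Then $I$ is generated, as an algebra $(I;\wedge,0,\sigma,\pi,\gamma)$, by the finite set $J=\{j_l,\tau(a_l):l\le n\}$, and every $a\in A$ satisfies $\tau(a)\le\tau(a_l)$ for some $l$.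

*Proof.* Let $I_0$ be the subalgebra of $I$ generated by $J$, and let
$$A_0=\{m(pa_l,x):p\in\{\mathrm{id},p_1,p_2,p_3\},\ l\le n,\ x\in I_0\}.$$
The set $A_0$ is closed under $p_k$, since $p_km(pa_l,x)=m(p_kpa_l,x)$ and $p_kp$ is $p_k$ or $p$ by (A1). It is closed under $m(\cdot,y)$ for $y\in I_0$, since $m(m(pa_l,x),y)=m(pa_l,x\wedge y)$. Also $\tau(m(pa_l,x))=\tau(a_l)\wedge x\in I_0$, and $a_l=m(a_l,\tau(a_l))\in A_0$. So $A_0\times I_0$ is closed under all 11 operations and contains the generators. Hence $A=A_0$ and $I=I_0$. The last claim follows from $\tau(m(pa_l,x))=\tau(a_l)\wedge x\le\tau(a_l)$. $\square$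

So finite generation bounds the labels that occur in $A$ by finitely many labels, even if $I$ itself is infinite and unbounded.

## Rigid finitely generated algebras are chains

**Proposition 14.** Let $U=U(A,I)$ be rigid, nonempty and finitely generated. Then either $I=\{0\}$, or $|I|>1$, $I=C\cup F$ and $|F|\le1$. In all cases $I$ is a chain, and there is $x^*\in A$ with $a=m(x^*,\tau(a))$ for all $a\in A$. In particular $\tau$ is injective and $p_k=\mathrm{id}_A$ for all $k$.

*Proof.* Let $(a_l,j_l)$, $l\le n$, be generators (we may take $n\ge1$, since the type has no nullary symbols and $U\neq\emptyset$), and let $J$ be as in Lemma 13. In Steps 1–3 we assume $|I|>1$ and apply Lemma 12 to three maps $r$. Each time, rigidity of $U$ together with Lemma 9 gives $r=\mathrm{id}_I$.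

**Step 1: $I=C\cup F$.** This removes labels such as $(0,1)\in\omega\times\omega$. Let $r_0(x)=x$ for $x\in F$ and $r_0(x)=i_{\kappa(x)}$ for $x\notin F$. Then $r_0(x)\le x$. It is an endomorphism of $I$:

* $r_0(0)=i_0=0$.
* $\wedge$: if $x,y\in F$, then $x\wedge y\in F$ and $r_0$ fixes all three. If $x,y\notin F$, then $r_0(x\wedge y)=i_{\min(\kappa(x),\kappa(y))}=r_0(x)\wedge r_0(y)$ by (κ1). If $x\in F$ and $y\notin F$, then $\kappa(x\wedge y)=\kappa(y)$, so $r_0(x\wedge y)=i_{\kappa(y)}=x\wedge i_{\kappa(y)}=r_0(x)\wedge r_0(y)$.
* $\sigma$: $F$ is closed under $\sigma$; for $x\notin F$, $r_0(\sigma x)=i_{\kappa(x)+1}=\sigma r_0(x)$ by (κ2).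
* $\pi$: $F$ is closed under $\pi$; for $x\notin F$, $r_0(\pi x)=i_{\max(\kappa(x)-1,0)}=\pi r_0(x)$ by (κ4) and $\pi0=0$.
* $\gamma$: if $\kappa(x)\ge1$, then $x\ge i_1$ and $r_0(x)\ge i_1$, so $r_0(\gamma(x,y))=r_0(y)=\gamma(r_0(x),r_0(y))$ by (κ3). If $\kappa(x)=0$, then $r_0(x)=0$, so $\gamma(r_0(x),r_0(y))=0$ by (I4), and $r_0(\gamma(x,y))=i_0=0$ by (κ5).

So $r_0=\mathrm{id}$, which says that every $x\notin F$ equals $i_{\kappa(x)}\in C$.

From now on, $\kappa(x)=0$ implies $x=0$, and $\kappa(x)\ge1$ means $x\ge i_1$. In particular $\gamma(x,y)$ is $0$ if $x=0$, and $y$ otherwise.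

**Step 2: $\sigma=\pi=\mathrm{id}$ on $F$.** This removes label sorts such as $\omega$ with $\mathbb Z$ on top. Let $r_1=\mathrm{id}$ on $C$ and $r_1=\pi$ on $F$. Then $r_1(x)\le x$ and $r_1(0)=0$. It is an endomorphism:

* $\wedge$: on $C$ it is clear, as $C$ is closed under $\wedge$. For $c\in C$, $x\in F$ we have $\pi x\in F$, so $r_1(c)\wedge r_1(x)=c\wedge\pi x=c=r_1(c)=r_1(c\wedge x)$. On $F$ use $\pi(x\wedge y)=\pi x\wedge\pi y$.
* $\sigma,\pi$: $C$ is closed under both and $r_1$ is the identity there. On $F$, closed under both, $\pi$ commutes with $\sigma$ (they are mutually inverse there) and with itself.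
* $\gamma$: if $\kappa(x)\ge1$, then $r_1(x)\ge i_1$ and both sides are $r_1(y)$. If $\kappa(x)=0$, then $x=0$ and both sides are $0$.

So $r_1=\mathrm{id}$: $\pi=\mathrm{id}$ on $F$, and hence $\sigma=\sigma\pi=\mathrm{id}$ on $F$.

**Step 3: $|F|\le1$.** Here finite generation is used for $I$. Consider the set
$$S=C\cup\{\text{meets of nonempty subsets of }J\cap F\}.$$
It contains $0$, and it contains $J$ because $I=C\cup F$. It is closed under $\wedge$ (recall $c\wedge x=c$ for $c\in C$, $x\in F$), under $\sigma,\pi$ (which are the identity on $F$), and under $\gamma$ (whose value at $(x,y)$ is $y$ or $0$). By Lemma 13, $S=I$. So if $F\ne\emptyset$, then $J\cap F$ is nonempty and finite, and $F$ has a least element $g=\bigwedge(J\cap F)$.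

Let $r_2=\mathrm{id}$ on $C$ and $r_2\equiv g$ on $F$. Then $r_2(x)\le x$ and $r_2(0)=0$. It preserves $\wedge$: for $c\in C$, $x\in F$ we have $r_2(c\wedge x)=c=c\wedge g$, and on $F$ we have $g\wedge g=g$. It preserves $\sigma,\pi$, which are the identity on $F$. It preserves $\gamma$: if $\kappa(x)\ge1$, then $r_2(x)\ge i_1$ and both sides are $r_2(y)$; if $x=0$, both sides are $0$. So $r_2=\mathrm{id}$, and $F=\{g\}$.

Hence $I$ is $C$ or $C\cup\{g\}$ with $g$ above all $i_k$. In both cases $I$ is a chain. If $|I|=1$, this is trivial. We drop the assumption $|I|>1$ now.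

**Step 4: collapse onto a vertex of largest label.** Since $I$ is a chain, we can choose $l$ with $\tau(a_l)$ largest among $\tau(a_1),\dots,\tau(a_n)$. Put $x^*=p_1a_l$, so that $p_kx^*=x^*$ for all $k$. By (A2) and Lemma 13, $\tau(x^*)=\tau(a_l)\ge\tau(a)$ for all $a\in A$. Let $h(a)=m(x^*,\tau(a))$. Then $(h,\mathrm{id}_I)$ is an endomorphism of $(A,I)$:

* $\tau h(a)=\tau(x^*)\wedge\tau(a)=\tau(a)$;
* $p_kh(a)=m(p_kx^*,\tau(a))=m(x^*,\tau(a))=m(x^*,\tau(p_ka))=h(p_ka)$;
* $h(m(a,x))=m(x^*,\tau(a)\wedge x)=m(h(a),x)$.

By rigidity $h=\mathrm{id}_A$, so $a=m(x^*,\tau(a))$ for every $a$. Hence $a$ is determined by $\tau(a)$, that is, $\tau$ is injective. Since $\tau(p_ka)=\tau(a)$, also $p_ka=a$. $\square$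

*Where finite generation enters.* It is used in Step 3, to get a least element of $F$, and in Step 4, to get a vertex $x^*$ whose label is above all labels of $A$. The algebras $\Phi(X)$ have $I=\omega$, so only Step 4 concerns them, and there the maximum does not exist: $\tau$ takes all values in $\omega$. But a nonempty finitely generated subalgebra of $\Phi(X)$ has the form $U(A_0,\omega)$ with $A_0\subseteq A_X$, and Step 4 applies to it, since $\omega$ is a chain. So it cannot be rigid if two elements of $A_0$ have the same level. This is what happens to the attempt, made earlier, to pass from $G(X)$ to a finitely generated subalgebra.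

## At most one homomorphism: proof of Theorem 8(b)

If $U$ is empty, there is one homomorphism $U\to U'$; if only $U'$ is empty, there is none. So let $U=U(A,I)$ and $U'=U(A',I')$ be nonempty, and let $(f_A,f_I)$, $(f'_A,f'_I)$ be morphisms $(A,I)\to(A',I')$. We use Proposition 14 for both algebras, with primes for the notions in $I'$.

**Step 1: $f_I=f'_I$.** Both send $i_k$ to $i'_k$, so they agree on $C$. If $I=C$ (which includes $I=\{0\}$), we are done. Otherwise $|I|>1$ and $I=C\cup\{g\}$ with $g\ge i_k$ for all $k$. Morphisms preserve $\wedge$ and hence $\le$, so $f_I(g)$ and $f'_I(g)$ are $\ge i'_k$ for all $k$. If $|I'|>1$, both lie in $F'$, which has at most one element, so they are equal. If $|I'|=1$, there is nothing to show.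

**Step 2: $f_A=f'_A$.** For $a\in A$, $\tau'f_A(a)=f_I(\tau a)=f'_I(\tau a)=\tau'f'_A(a)$, and $\tau'$ is injective.

This proves (b), and by Lemma 7 there is no full embedding $\mathbb DG_{\mathrm{fin}}\to\mathcal V^{[\mathrm{fin}]}$. With part (a), Theorem 8 is proved: **not every alg-universal variety of a finitary similarity type is finitarily universal.** $\square$

## The poset of rigid finitely generated algebras

Proposition 14 is precise enough to list all the rigid finitely generated algebras and to say exactly which categories of rigid objects embed.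

For $I$ satisfying (I1)–(I4) and $t\in I$ let $R(I,t)=U(A,I)$ with $A=\{x\in I:x\le t\}$, $p_k=\mathrm{id}$, $\tau$ the inclusion, and $m(a,x)=a\wedge x$. Then $(A,I)\in\mathcal T$: (A1) is trivial, $\tau(m(a,x))=a\wedge x=\tau(a)\wedge x$, $m(a,\tau(a))=a\wedge a=a$, and the rest is associativity of $\wedge$. This is "one vertex with label $t$". Put
$$R_k=R(\omega,k),\quad R'_k=R(\omega\cup\{\infty\},k)\ (k\in\omega),\quad R_\infty=R(\omega\cup\{\infty\},\infty),\quad T=R(\{0\},0).$$

**Theorem 15.**

* (a) The algebras $R_k,R'_k\ (k\in\omega),R_\infty,T$ are, up to isomorphism and without repetition, exactly the nonempty rigid finitely generated algebras of $\mathcal V$. The full subcategory they form is the poset $P$ in which $R_k\le R_l\iff k\le l$; $R'_k\le R'_l\iff k\le l$; $R_k\le R'_l\iff k\le l$; $R'_k\not\le R_l$; $R_k,R'_k\le R_\infty\le T$; with no further relations except $T\le T$, $R_\infty\le R_\infty$, and $R_k,R'_k\le T$. (If the empty algebra is admitted, it is one more rigid object, strictly below all others.)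
* (b) A small category $\mathcal K$ all of whose endomorphisms are identities has a full embedding into $\mathcal V^{[\mathrm{fin}]}$ if and only if $\mathcal K$ is thin and the poset of its isomorphism classes is order-isomorphic to a subposet of $P$. This holds whether or not the empty algebra is admitted. In particular the two-object category with one pair of parallel non-identity arrows does not embed fully.
* (c) "Finitely generated" cannot be weakened to "countably generated" here. $\Phi$ restricts to a full embedding of the category of all at most countable digraphs, in particular of $\mathbb DG_{\mathrm{fin}}$, into the countable algebras of $\mathcal V$.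

*Proof of (a).* **Step 1: each listed algebra is finitely generated.** $R_k$ is generated by $(k,0)$: from it $\bar\sigma$ produces all $(k,n)$, and then $\bar m((k,n),(k,j))=(\min(k,j),n)$ gives everything. $R'_k$ is generated by $(k,\infty)$: $\bar0$ gives $(k,0)$, then $\bar\sigma$ gives all $(k,n)$, and $\bar m$ gives the rest. $R_\infty$ is generated by $(\infty,0)$: $\bar\tau(\infty,0)=(\infty,\infty)$, $\bar\sigma$ gives all $(\infty,n)$, and $\bar m$ gives the rest. $T$ has one element.

**Step 2: homomorphisms between listed algebras.** A morphism $R(I,t)\to R(I',t')$ satisfies $f_A=f_I|_A$, since $\tau,\tau'$ are inclusions. Conversely, a homomorphism $f_I:I\to I'$ is monotone, so it maps $\{x\le t\}$ into $\{x\le t'\}$ if and only if $f_I(t)\le t'$, and then its restriction is a suitable $f_A$, because $f_I$ preserves $\wedge$. So we need the homomorphisms between $\omega$, $\omega\cup\{\infty\}$ and $\{0\}$. Such a homomorphism sends $i_k$ to $i'_k$ and sends elements above all $i_k$ to elements above all $i'_k$. Thus: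

* $\omega\to\omega$, $\omega\to\omega\cup\{\infty\}$ and $\omega\cup\{\infty\}\to\omega\cup\{\infty\}$ have exactly one homomorphism each, the inclusion or the identity;
* $\omega\cup\{\infty\}\to\omega$ has none;
* each of the three has exactly one homomorphism to $\{0\}$;
* $\{0\}\to\omega$ and $\{0\}\to\omega\cup\{\infty\}$ have none, as $0=\sigma0$ would have to be preserved.

Now add the condition $f_I(t)\le t'$. For $R_k\to R_l$, $R_k\to R'_l$ and $R'_k\to R'_l$ it reads $k\le l$. For $R_k\to R_\infty$, $R'_k\to R_\infty$ and $R_\infty\to R_\infty$ it holds. For $R_\infty\to R'_l$ it reads $\infty\le l$ and fails. For maps into $T$ it holds. There are no maps $R'_k\to R_l$ or $R_\infty\to R_l$, and none from $T$ to the others. These are the stated relations, and all hom-sets have size at most $1$. In particular all listed algebras are rigid. Since $\le$ is antisymmetric, they are pairwise non-isomorphic.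

**Step 3: the list is complete.** Let $U(A,I)$ be rigid, nonempty and finitely generated. By Proposition 14, $I$ is $\{0\}$, $C$ or $C\cup\{g\}$. In the last two cases ($|I|>1$) the operations are forced. On $C$ the $i_k$ are distinct, $i_k\wedge i_l=i_{\min(k,l)}$, $\sigma i_k=i_{k+1}$, $\pi i_{k+1}=i_k$ and $\pi0=0$. For $c\in C$, $c\wedge g=c$. Also $\sigma g=\pi g=g$, because $F=\{g\}$ is closed under $\sigma,\pi$. Finally $\gamma$ is given by (κ3) and $\gamma(0,y)=0$. So $I$ is isomorphic to $\{0\}$, $\omega$ or $\omega\cup\{\infty\}$.

By Proposition 14, $\tau$ is injective and $p_k=\mathrm{id}$. Put $t=\tau(x^*)$. All $m(x^*,x)$ belong to $A$, and every $a\in A$ equals $m(x^*,\tau(a))$, so the image of $\tau$ is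
$$\{\tau(x^*)\wedge x:x\in I\}=\{x\in I:x\le t\}.$$
Since $\tau(m(a,x))=\tau(a)\wedge x$, the pair $(\tau,\mathrm{id}_I)$ is an isomorphism onto the pair that defines $R(I,t)$. So $U(A,I)\cong R(I,t)$, which is in the list up to isomorphism. The statement about the empty algebra is clear from its homomorphisms.

*Proof of (b).* **Necessity.** Under a full embedding every object of $\mathcal K$ goes to a rigid algebra of $\mathcal V^{[\mathrm{fin}]}$, and objects are isomorphic if and only if their images are. By (a), $\mathcal K$ is thin and its poset of isomorphism classes is order-isomorphic to a subposet of $P$ or, if the empty algebra is admitted, of $P_\bot$, the poset $P$ with a new least element $\bot$ added. But $P_\bot$ is itself order-isomorphic to a subposet of $P$, via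
$$\bot\mapsto R_0,\qquad R_k\mapsto R_{k+1},\qquad R'_k\mapsto R'_{k+1},\qquad R_\infty\mapsto R_\infty,\qquad T\mapsto T.$$
This map is injective. It preserves and reflects the order among the elements of $P$, because the relations listed in (a) depend on indices $k,l$ only through $k\le l$. Also $R_0$ is the least element of $P$ and is not in the image of $P$, so $\bot$ goes strictly below all other images. Hence in either case the poset of $\mathcal K$ is order-isomorphic to a subposet of $P$.

**Sufficiency.** Let $\mathcal K$ be thin, and let $e$ be an order-isomorphism of its poset of isomorphism classes onto a subposet of $P$. Send distinct objects $K$ of $\mathcal K$ to distinct isomorphic copies of the nonempty algebras $e([K])$; this is possible because every nonempty algebra has a proper class of isomorphic copies. Send each arrow to the unique homomorphism between the corresponding algebras. In both categories there is at most one arrow between two given objects, and such an arrow exists on one side if and only if it exists on the other. So this is a functor, and a full embedding.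

The parallel pair is not thin, so it does not embed fully.

*Proof of (c).* The set $V_X$ has at most $\max(\aleph_0,|X|)$ elements, hence so do $H_X$, $A_X\subseteq H_X\times\omega$ and $\Phi(X)=U(A_X,\omega)$. So $\Phi$ sends at most countable digraphs to countable algebras, and it is a full embedding by Theorem 8(a). $\square$
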